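
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Existentially closed $\mathrm{II}_1$ factors have no full tensor factors}


\begin{abstract}
We prove that an existentially closed $\mathrm{II}_1$ factor is never isomorphic to a tensor product $\mathcal P\bar\otimes\mathcal Q$ of a $\mathrm{II}_1$ factor $\mathcal P$ and a full $\mathrm{II}_1$ factor $\mathcal Q$. The reason is quantitative: if $u_1,\dots,u_k\in\mathcal Q$ are unitaries witnessing the spectral gap of $\mathcal Q$ with constant $\kappa$, then for no unitary $w\in\mathcal P\bar\otimes\mathcal Q$ do the conjugates $wu_iw^*$ almost commute with the $u_j$; the sum of the squared $2$-norms of the commutators is at least $\kappa^2/4$. We then replace the tensor factor $\mathcal Q$ by an arbitrary subalgebra with spectral gap in an existentially closed factor $\mathcal M$, for instance a property (T) subfactor. Such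 a subalgebra equals its double relative commutant, all its trace-preserving embeddings into $\mathcal M$ are unitarily conjugate, and it intertwines into its own relative commutant.
\end{abstract}

\section{The question and the answer}

Throughout, $\omega$ is a free ultrafilter on $\mathbb N$, and $\mathcal M^\omega$ is the tracial ultrapower of a tracial von Neumann algebra $\mathcal M$: bounded sequences in $\mathcal M$ modulo those with $\lim_{n\to\omega}\|x_n\|_2=0$. We regard $\mathcal M$ as a subalgebra of $\mathcal M^\omega$ through constant sequences; this is the \emph{diagonal embedding}. All $\mathrm{II}_1$ factors, apart from ultrapowers, are assumed separable.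

\begin{definition}
A $\mathrm{II}_1$ factor $\mathcal M$ is \emph{existentially closed} (e.c.) if for every separable $\mathrm{II}_1$ factor $\mathcal N\supseteq\mathcal M$ there is a trace-preserving embedding $\mathcal N\hookrightarrow\mathcal M^\omega$ whose restriction to $\mathcal M$ is the diagonal embedding. A $\mathrm{II}_1$ factor $\mathcal Q$ is \emph{full} if $\mathcal Q'\cap\mathcal Q^\omega=\mathbb C1$.
\end{definition}

An e.c. factor is large in a strong sense: every finite configuration that can be added to $\mathcal M$ in a bigger factor is already present in $\mathcal M$, up to small errors in $\|\cdot\|_2$. Fullness points the other way: an element of the unit ball of $\mathcal Q$ that almost commutes with enough of $\mathcal Q$ is almost a scalar. In particular, an e.c. factor is not full. To see this, apply the definition to $\mathcal N=\mathcal M\bar\otimes R$, where $R$ is the hyperfinite $\mathrm{II}_1$ factor. The result is a copy of $R$ inside $\mathcal M'\cap\mathcal M^\omega$, and by McDuff's theorem \cite{McDuff},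
\begin{equation}\label{eq:McDuff}
\mathcal M\cong\mathcal M\bar\otimes R .
\end{equation}
So e.c. factors do split as tensor products of $\mathrm{II}_1$ factors. Can one of the two tensor factors be full? The existence of central sequences does not decide this: in $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ with $\mathcal Q$ full, the central sequences of $\mathcal M$ live in $\mathcal P^\omega$ (see Lemma \ref{lem:gapM} below), and $\mathcal P$ may have plenty of them. That the answer is negative was posed as a conjecture in \cite{Problem}. The conjecture is true.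

\begin{theorem}\label{thm:main}
If $\mathcal M$ is an e.c. $\mathrm{II}_1$ factor, then $\mathcal M\not\cong\mathcal P\bar\otimes\mathcal Q$ for every $\mathrm{II}_1$ factor $\mathcal P$ and every full $\mathrm{II}_1$ factor $\mathcal Q$.
\end{theorem}

Call a class of separable $\mathrm{II}_1$ factors \emph{embedding universal} if every separable $\mathrm{II}_1$ factor has a trace-preserving embedding into some member of it. Chifan, Drimbe and Ioana (2022) proved the conjecture for every factor in a certain embedding universal class of e.c. factors. Each of these is an inductive limit $\overline{\bigcup_n\mathcal N_n}^{\,\mathrm{sot}}$ of an increasing sequence of property (T) $\mathrm{II}_1$ factors that satisfies a further primeness condition and has infinite Jones index $[\mathcal N_m:\mathcal N_n]=\infty$ for all $m>n$. The argument below uses no structure of $\mathcal M$ beyond existential closedness.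

\medskip
\noindent\textbf{The idea.}
Let $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ with $\mathcal Q$ full. We look for an extension of $\mathcal M$ that cannot be simulated inside $\mathcal M$. A second copy of $\mathcal Q$ commuting with the first is not enough by itself, since $\mathcal P$ could well contain a copy of $\mathcal Q$. So we also ask for a unitary $s$ that conjugates the first copy onto the second. Both are available in
\[
\mathcal N=(\mathcal P\bar\otimes\mathcal Q\bar\otimes\mathcal Q)\rtimes\mathbb Z/2,
\]
where $\mathbb Z/2$ flips the two copies of $\mathcal Q$. If $\mathcal M$ were e.c., then for any finite set of elements $u_1,\dots,u_k\in\mathcal Q$ there would be unitaries $w\in\mathcal M$ for which the $wu_iw^*$ commute with the $u_j$ up to an arbitrarily small error. Theorem \ref{thm:quant} forbids this for a suitable finite set. Its input is a theorem of Connes: for a full $\mathrm{II}_1$ factor $\mathcal Q$ there are unitaries $u_1,\dots,u_k\in\mathcal Q$ and $\kappa>0$ with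
\begin{equation}\label{eq:gap}
\sum_{i=1}^k\|u_i\xi-\xi u_i\|_2^2\ \ge\ \kappa\,\|\xi-\tau(\xi)1\|_2^2\qquad\text{for all }\xi\in L^2(\mathcal Q)
\end{equation}
\cite[Theorem 2.1]{Connes}. Here $\tau(\xi)=\langle\xi,1\rangle$.

\begin{theorem}\label{thm:quant}
Let $\mathcal Q$ be a full $\mathrm{II}_1$ factor with $u_1,\dots,u_k,\kappa$ as in \eqref{eq:gap}, and let $\mathcal P$ be any tracial von Neumann algebra. For every unitary $w\in\mathcal P\bar\otimes\mathcal Q$,
\[
\sum_{i,j=1}^k\big\|[\,wu_iw^*,u_j\,]\big\|_2^2\ \ge\ \frac{\kappa^2}{4}.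
\]
\end{theorem}

Sections \ref{sec:tools}--\ref{sec:flip} prove these two theorems and show what fails without the hypotheses on $\mathcal Q$. Section \ref{sec:sub} extends the method from tensor factors to subalgebras.

\medskip
\noindent\textbf{Conventions.}
A tracial von Neumann algebra carries a fixed faithful normal tracial state $\tau$, and $\|x\|_2=\tau(x^*x)^{1/2}$; it is separable if its $L^2$-space is. We use $\|axb\|_2\le\|a\|\,\|x\|_2\,\|b\|$ freely. $(\mathcal A)_1$ is the operator-norm unit ball, $\mathcal U(\mathcal A)$ the unitary group, and $E_{\mathcal A}$ the trace-preserving conditional expectation onto a subalgebra $\mathcal A$; it is the restriction of the orthogonal projection onto $L^2(\mathcal A)$. For a subalgebra $\mathcal A\subset\mathcal M$, we view $\mathcal A^\omega$ as the subalgebra of those elements of $\mathcal M^\omega$ that are represented by bounded sequences in $\mathcal A$. Embeddings and inclusions are unital. In $\mathcal P\bar\otimes\mathcal Q$ we write $\mathcal P$ and $\mathcal Q$ for $\mathcal P\otimes1$ and $1\otimes\mathcal Q$.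

Unitaries of $\mathcal M^\omega$ lift to sequences of unitaries of $\mathcal M$: if $(x_n)$ represents a unitary, write $x_n=v_n|x_n|$ with $v_n\in\mathcal U(\mathcal M)$, which is possible because $\mathcal M$ is finite; since $(|x_n|)_n$ represents $1$, the sequence $(v_n)$ represents the same unitary.

\section{Two tools}\label{sec:tools}

The first tool is the spectral gap of $\mathcal Q$, amplified by $\mathcal P$. It says that an element of $\mathcal P\bar\otimes\mathcal Q$ almost commuting with $u_1,\dots,u_k$ is close to $\mathcal P$.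

\begin{lemma}\label{lem:gapM}
Let $\mathcal Q$ be a full $\mathrm{II}_1$ factor with $u_1,\dots,u_k,\kappa$ as in \eqref{eq:gap}, let $\mathcal P$ be a tracial von Neumann algebra and $\mathcal M=\mathcal P\bar\otimes\mathcal Q$. Then
\begin{equation}\label{eq:gapM}
\sum_{i=1}^k\|[u_i,x]\|_2^2\ \ge\ \kappa\,\|x-E_{\mathcal P}(x)\|_2^2\qquad\text{for all }x\in\mathcal M .
\end{equation}
In particular $\mathcal Q'\cap\mathcal M=\mathcal P$ and $\mathcal Q'\cap\mathcal M^\omega=\mathcal P^\omega$.
\end{lemma}

\begin{proof}
On $L^2(\mathcal Q)$ put $S_i\xi=u_i\xi-\xi u_i$ and $T=\sum_iS_i^*S_i$, and let $e$ be the projection onto $\mathbb C1$. Then \eqref{eq:gap} says $\langle T\xi,\xi\rangle\ge\kappa\langle(1-e)\xi,\xi\rangle$ for all $\xi$, that is, $T\ge\kappa(1-e)$ as operators. Hence $1\otimes T\ge\kappa(1-1\otimes e)$ on $L^2(\mathcal P)\otimes L^2(\mathcal Q)=L^2(\mathcal M)$. The commutator with $u_i\in\mathcal Q$ acts as $1\otimes S_i$, and $1\otimes e$ is the projection onto $L^2(\mathcal P)$. Evaluating at $x\in\mathcal M$ gives \eqref{eq:gapM}.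

If $(x_n)_n\in\mathcal M^\omega$ commutes with $\mathcal Q$, then \eqref{eq:gapM} gives $\lim_{n\to\omega}\|x_n-E_{\mathcal P}(x_n)\|_2=0$, so $(x_n)_n\in\mathcal P^\omega$. If $x\in\mathcal M$ commutes with $\mathcal Q$, then \eqref{eq:gapM} gives $x=E_{\mathcal P}(x)\in\mathcal P$. The reverse inclusions hold because $\mathcal P$ commutes with $\mathcal Q$.
\end{proof}

The definition of fullness concerns only sequences bounded in operator norm. The strength of \eqref{eq:gap} is that it is an inequality between operators on $L^2(\mathcal Q)$, and as such it can be tensored with $L^2(\mathcal P)$.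

The second tool says that $\mathcal Q$ cannot be conjugated into $\mathcal P$, even approximately, if the approximation is uniform on $\mathcal U(\mathcal Q)$. We say that $y_j\to0$ weakly for a sequence $y_j\in\mathcal U(\mathcal Q)$ if $\tau(y_jc)\to0$ for every $c\in\mathcal Q$. A $\mathrm{II}_1$ factor contains such sequences: take a Haar unitary $z$ (one with $\tau(z^m)=0$ for $m\ne0$; a diffuse abelian subalgebra contains one) and $y_j=z^j$. The $z^j$ are orthonormal in $L^2(\mathcal Q)$, so $\tau(z^jc)=\langle z^j,c^*\rangle\to0$.

\begin{lemma}\label{lem:weak}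
Let $\mathcal P$ be a tracial von Neumann algebra, $\mathcal Q$ a $\mathrm{II}_1$ factor, $\mathcal M=\mathcal P\bar\otimes\mathcal Q$. If $y_j\in\mathcal U(\mathcal Q)$ and $y_j\to0$ weakly, then $\|E_{\mathcal P}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$.
\end{lemma}

\begin{proof}
If $a=a_1\otimes a_2$ and $b=b_1\otimes b_2$, then $E_{\mathcal P}(ay_jb)=\tau(a_2y_jb_2)\,a_1b_1=\tau(y_jb_2a_2)\,a_1b_1\to0$. By linearity the claim holds for $a,b$ in the algebraic tensor product. In general write $ay_jb=ay_j(b-b')+(a-a')y_jb'+a'y_jb'$ with $a',b'$ in the algebraic tensor product; as $E_{\mathcal P}$ is a $\|\cdot\|_2$-contraction,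
\[
\|E_{\mathcal P}(ay_jb)\|_2\le\|a\|\,\|b-b'\|_2+\|a-a'\|_2\,\|b'\|+\|E_{\mathcal P}(a'y_jb')\|_2 .
\]
Choose first $b'$ to make the first term small, then $a'$ to make the second small, and let $j\to\infty$.
\end{proof}

\section{The quantitative obstruction}\label{sec:quant}

\noindent\textbf{The exact case.}
Suppose that a unitary $w\in\mathcal M=\mathcal P\bar\otimes\mathcal Q$ satisfied $w\mathcal Qw^*\subset\mathcal Q'\cap\mathcal M=\mathcal P$. Then $\|E_{\mathcal P}(wyw^*)\|_2=\|wyw^*\|_2=1$ for all $y\in\mathcal U(\mathcal Q)$, against Lemma \ref{lem:weak}. So no such $w$ exists.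

The difficulty is that existential closedness provides only a sequence $(w_n)$, and for a given $n$ we control $w_nuw_n^*$ for finitely many $u$ only. Lemma \ref{lem:weak}, on the other hand, needs one $w$ and infinitely many unitaries $y_j$. We must pass from finitely many elements to all of $\mathcal U(\mathcal Q)$, uniformly, with the same $w$. The way to do this is to use the spectral gap twice.

\medskip
\noindent\textbf{The case $\mathcal P=\mathbb C$.}
Here the two uses can be seen in their simplest form. Let $w\in\mathcal U(\mathcal Q)$ and $D=\sum_{i,j}\|[wu_iw^*,u_j]\|_2^2$. First apply \eqref{eq:gap} to $\xi=wu_iw^*$, with commutators against the $u_j$, and sum over $i$. As $\tau(wu_iw^*)=\tau(u_i)$, this gives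
\[
\sum_i\|u_i-\tau(u_i)1\|_2^2\le D/\kappa ,
\]
so if $D$ is small then the $u_i$ are nearly scalars. But then everything nearly commutes with them: for a unitary $y\in\mathcal Q$ with $\tau(y)=0$, a second use of \eqref{eq:gap}, now with $\xi=y$, gives
\[
\kappa=\kappa\|y-\tau(y)1\|_2^2\le\sum_i\|[u_i,y]\|_2^2=\sum_i\|[u_i-\tau(u_i)1,y]\|_2^2\le4\sum_i\|u_i-\tau(u_i)1\|_2^2\le4D/\kappa .
\]
Hence $D\ge\kappa^2/4$.

For general $\mathcal P$, ``nearly scalar'' becomes ``near $\mathcal P$''. An element near $\mathcal P$ nearly commutes with \emph{every} $y\in(\mathcal Q)_1$, with an error that does not depend on $y$; this is the source of the uniformity. The vector in the second step is $w^*yw$, and Lemma \ref{lem:weak} takes the place of $\tau(y)=0$.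

\begin{proof}[Proof of Theorem \ref{thm:quant}]
Let $\mathcal M=\mathcal P\bar\otimes\mathcal Q$, $a_i=wu_iw^*$ and $b_i=a_i-E_{\mathcal P}(a_i)$. Apply \eqref{eq:gapM} to each $x=a_i$ and sum over $i$:
\begin{equation}\label{eq:first}
\sum_{i,j}\|[a_i,u_j]\|_2^2\ \ge\ \kappa\sum_i\|b_i\|_2^2 .
\end{equation}
Now let $y\in\mathcal U(\mathcal Q)$. Since $y$ commutes with $\mathcal P$, we have $[y,a_i]=[y,b_i]$, so $\|[y,a_i]\|_2\le2\|b_i\|_2$. Conjugation by $w^*$ turns this commutator into $w^*[y,wu_iw^*]w=[w^*yw,u_i]$, of the same norm. Therefore \eqref{eq:gapM}, applied to the unitary $x=w^*yw$, yields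
\[
\kappa\big(1-\|E_{\mathcal P}(w^*yw)\|_2^2\big)=\kappa\,\|w^*yw-E_{\mathcal P}(w^*yw)\|_2^2\le\sum_i\|[w^*yw,u_i]\|_2^2\le4\sum_i\|b_i\|_2^2 .
\]
The right-hand side does not depend on $y$. Take $y=y_j\in\mathcal U(\mathcal Q)$ with $y_j\to0$ weakly. By Lemma \ref{lem:weak} with $a=w^*$ and $b=w$, $\|E_{\mathcal P}(w^*y_jw)\|_2\to0$, hence $\kappa\le4\sum_i\|b_i\|_2^2$. Together with \eqref{eq:first} this is the claim.
\end{proof}

\section{The flip extension}\label{sec:flip}

We now prove Theorem \ref{thm:main} in a slightly more precise form, which names one extension on which the e.c. condition fails.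

\begin{theorem}\label{thm:flip}
Let $\mathcal Q$ be a full $\mathrm{II}_1$ factor, $\mathcal P$ a factor that is of type $\mathrm{II}_1$ or finite-dimensional, and $\mathcal M=\mathcal P\bar\otimes\mathcal Q$. Let $\sigma$ be the automorphism of $\mathcal A=\mathcal P\bar\otimes\mathcal Q\bar\otimes\mathcal Q$ that is trivial on $\mathcal P$ and flips the two copies of $\mathcal Q$. Then $\mathcal N=\mathcal A\rtimes_\sigma\mathbb Z/2$ is a separable $\mathrm{II}_1$ factor containing $\mathcal M=\mathcal P\bar\otimes\mathcal Q\bar\otimes1$, and no trace-preserving embedding $\mathcal N\hookrightarrow\mathcal M^\omega$ is diagonal on $\mathcal M$.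
\end{theorem}

\begin{proof}
The automorphism $\sigma$ preserves the trace, so $\mathcal N$ is a separable tracial von Neumann algebra. It consists of the elements $a+bs$ with $a,b\in\mathcal A$ uniquely determined, where $s=s^*$ is a unitary with $sas=\sigma(a)$ for $a\in\mathcal A$ and $\tau(a+bs)=\tau(a)$.

\emph{$\sigma$ is outer.} Suppose $\sigma=\mathrm{Ad}\,v$ with $v\in\mathcal U(\mathcal A)$, and let $y_j\in\mathcal U(\mathcal Q)$, $y_j\to0$ weakly. Then $v(1\otimes y_j\otimes1)v^*=1\otimes1\otimes y_j$ lies in $\tilde{\mathcal P}=\mathcal P\bar\otimes1\bar\otimes\mathcal Q$, so $\|E_{\tilde{\mathcal P}}(v(1\otimes y_j\otimes1)v^*)\|_2=1$ for all $j$. This contradicts Lemma \ref{lem:weak} for the decomposition of $\mathcal A$ as the tensor product of $\tilde{\mathcal P}$ and the middle copy of $\mathcal Q$.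

\emph{$\mathcal N$ is a $\mathrm{II}_1$ factor.} Let $a+bs$ be central. Commuting with $y\in\mathcal A$ means $ya=ay$ and $yb=b\sigma(y)$. So $a$ is a scalar, as $\mathcal A$ is a factor. Taking adjoints in the second relation (with $y^*$ in place of $y$), we get $b^*y=\sigma(y)b^*$. Hence $bb^*y=b\sigma(y)b^*=ybb^*$ and $b^*b\sigma(y)=b^*yb=\sigma(y)b^*b$ for all $y\in\mathcal A$, so $bb^*$ and $b^*b$ are scalars. If $b\ne0$, a multiple of $b$ is a unitary $v$ with $\sigma(y)=v^*yv$, and $\sigma$ is inner, a contradiction. So $b=0$ and the center is trivial; $\mathcal N$ is infinite-dimensional, hence of type $\mathrm{II}_1$.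

\emph{No embedding.} Suppose $\pi:\mathcal N\to\mathcal M^\omega$ is a trace-preserving embedding that is diagonal on $\mathcal M$. Write $\pi(s)=(w_n)_n$ with $w_n\in\mathcal U(\mathcal M)$, and let $u_1,\dots,u_k,\kappa$ be as in \eqref{eq:gap}. The element $1\otimes1\otimes u_i=s(1\otimes u_i\otimes1)s^*$ commutes with $1\otimes u_j\otimes1$. Applying $\pi$ gives $\lim_{n\to\omega}\|[w_nu_iw_n^*,u_j]\|_2=0$ for all $i,j$. By Theorem \ref{thm:quant} the sum of the squares of these finitely many norms is at least $\kappa^2/4$ for every $n$, a contradiction.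
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Existential closedness is invariant under isomorphism. So if an e.c. factor were isomorphic to $\mathcal P\bar\otimes\mathcal Q$ with $\mathcal P$ of type $\mathrm{II}_1$ and $\mathcal Q$ full, then $\mathcal P\bar\otimes\mathcal Q$ would be e.c. Applied to the extension $\mathcal N$ of Theorem \ref{thm:flip}, this would give an embedding that Theorem \ref{thm:flip} excludes.
\end{proof}

\begin{remark}[The hypotheses on $\mathcal Q$]\label{rem:hyp}
Both hypotheses on $\mathcal Q$ are needed in Theorem \ref{thm:main}, and the matching steps of the proof fail without them. Recall that e.c. factors exist, for instance those in the embedding universal class of Chifan, Drimbe and Ioana.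

\emph{Full.} By \eqref{eq:McDuff}, every e.c. factor $\mathcal M$ is isomorphic to $\mathcal M\bar\otimes R$. On the side of the proof, let $\mathcal P=\mathcal Q=R$ be the closure of an increasing union of matrix algebras $M_{2^n}(\mathbb C)$. The unitary $w_n=\sum_{p,q}e_{pq}\otimes e_{qp}$ in $M_{2^n}(\mathbb C)\otimes M_{2^n}(\mathbb C)$ satisfies $w_n(1\otimes u)w_n^*=u\otimes1$ for $u\in M_{2^n}(\mathbb C)$. By density $\|w_n(1\otimes u)w_n^*-u\otimes1\|_2\to0$ for all $u\in R$, so the sum in Theorem \ref{thm:quant} tends to $0$ along $(w_n)$ for any choice of $u_1,\dots,u_k\in\mathcal U(R)$.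

\emph{Type $\mathrm{II}_1$.} For every $\mathrm{II}_1$ factor $\mathcal M$, every $n\ge2$ and every projection $p\in\mathcal M$ with $\tau(p)=1/n$ we have $\mathcal M\cong p\mathcal Mp\otimes M_n(\mathbb C)$, although $M_n(\mathbb C)$ has no nontrivial central sequences. In the proof, it is Lemma \ref{lem:weak} that breaks down: in $M_n(\mathbb C)\otimes M_n(\mathbb C)$ the flip unitary conjugates one tensor factor onto the other.

We make no claim about whether ``full'' can be weakened to an intermediate condition such as ``not McDuff''.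
\end{remark}

\section{Subalgebras with spectral gap}\label{sec:sub}

The proof of Theorem \ref{thm:main} rests on two properties of the decomposition $\mathcal M=\mathcal P\bar\otimes\mathcal Q$: an element almost commuting with $\mathcal Q$ is close to $\mathcal P=\mathcal Q'\cap\mathcal M$ (Lemma \ref{lem:gapM}), and $\mathcal Q$ cannot be moved into $\mathcal P$ (Lemma \ref{lem:weak}). Both make sense for any subalgebra $\mathcal Q\subset\mathcal M$, with $\mathcal B=\mathcal Q'\cap\mathcal M$ in place of $\mathcal P$. The first then reads $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$; this is what we mean by spectral gap of $\mathcal Q$ in $\mathcal M$. Adapting the argument above, we show that in an e.c. factor the two properties exclude each other: if the first holds, then $\mathcal Q$ can be moved into $\mathcal B$ up to a uniformly small error. This is part (c) of the next theorem. Parts (a) and (b) are further rigidity statements, obtained from two other extensions of $\mathcal M$.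

Recall Popa's criterion: for subalgebras $\mathcal Q,\mathcal B\subset\mathcal M$, one has $\mathcal Q\prec_{\mathcal M}\mathcal B$ if and only if there is no sequence $y_j\in\mathcal U(\mathcal Q)$ with $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$.

\begin{theorem}\label{thm:sub}
Let $\mathcal M$ be an e.c. $\mathrm{II}_1$ factor, $\mathcal Q\subset\mathcal M$ a von Neumann subalgebra, and $\mathcal B=\mathcal Q'\cap\mathcal M$. Assume $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$. Then:
\begin{enumerate}
\item[(a)] $\mathcal B'\cap\mathcal M=\mathcal Q$.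
\item[(b)] Every trace-preserving embedding $\theta:\mathcal Q\to\mathcal M$ has the form $\theta(x)=WxW^*$ for some $W\in\mathcal U(\mathcal M)$.
\item[(c)] For every $\varepsilon>0$ there is $w\in\mathcal U(\mathcal M)$ with
\[
\sup_{y\in(\mathcal Q)_1}\|wyw^*-E_{\mathcal B}(wyw^*)\|_2\le\varepsilon .
\]
In particular there is no sequence $y_j\in\mathcal U(\mathcal Q)$ with $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$; equivalently, $\mathcal Q\prec_{\mathcal M}\mathcal Q'\cap\mathcal M$.
\end{enumerate}
\end{theorem}

Part (c) contains Theorem \ref{thm:main}: if $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ were e.c. with $\mathcal Q$ full, then Lemma \ref{lem:gapM} would give $\mathcal B=\mathcal P$ and $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$, and Lemma \ref{lem:weak} would contradict (c). What the direct proof adds is the single explicit extension and the constant $\kappa^2/4$.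

\begin{corollary}\label{cor:T}
Let $\mathcal M$ be an e.c. $\mathrm{II}_1$ factor and $\mathcal Q\subset\mathcal M$ a $\mathrm{II}_1$ subfactor with property (T). Then $\mathcal Q$ satisfies the assumption of Theorem \ref{thm:sub}, and hence (a), (b) and (c).
\end{corollary}

\begin{proof}
By Connes and Jones \cite[Proposition 1]{ConnesJones}, for every $\varepsilon>0$ there are a finite $F\subset\mathcal Q$ and $\delta>0$ such that in any $\mathcal Q$-$\mathcal Q$ bimodule every unit vector $\xi$ with $\max_{u\in F}\|u\xi-\xi u\|\le\delta$ is within $\varepsilon$ of a $\mathcal Q$-central vector.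

In $L^2(\mathcal M)$ the central vectors form $L^2(\mathcal B)$. To see this, let $p$ be the projection onto the central vectors, which are the vectors fixed by all $\mathrm{Ad}\,u$, $u\in\mathcal U(\mathcal Q)$. For $x\in\mathcal M$ let $x_0$ be the element of least norm in the $\|\cdot\|_2$-closed convex hull of $\{uxu^*:u\in\mathcal U(\mathcal Q)\}$. By uniqueness $x_0$ is central. It lies in $\mathcal M$, because a ball of $\mathcal M$ is $\|\cdot\|_2$-closed; so $x_0\in\mathcal B$. Both $p$ and $E_{\mathcal B}$ are constant on the hull, because $p(uxu^*)=p(x)$ and $E_{\mathcal B}(uxu^*)=E_{\mathcal B}(x)$; since both fix $x_0$, we get $p(x)=x_0=E_{\mathcal B}(x)$. As $\mathcal M$ is dense in $L^2(\mathcal M)$, $p$ is the projection onto $L^2(\mathcal B)$.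

Let $(x_n)_n\in\mathcal Q'\cap\mathcal M^\omega$. If $\lim_{n\to\omega}\|x_n\|_2=0$, there is nothing to show. Otherwise, for given $\varepsilon$ and corresponding $(F,\delta)$, the unit vectors $x_n/\|x_n\|_2$ satisfy the condition above for $\omega$-almost all $n$. For these $n$, since $E_{\mathcal B}(x_n)$ is the central vector nearest to $x_n$, we get $\|x_n-E_{\mathcal B}(x_n)\|_2\le\varepsilon\|x_n\|_2$. As $\varepsilon$ is arbitrary, $(x_n)_n\in\mathcal B^\omega$. The inclusion $\mathcal B^\omega\subset\mathcal Q'\cap\mathcal M^\omega$ is trivial.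
\end{proof}

\subsection{Spectral gap with finitely many elements}

In place of \eqref{eq:gapM} we use the following consequence of the assumption.

\begin{lemma}\label{lem:finite}
Under the assumption of Theorem \ref{thm:sub}, for every $\varepsilon>0$ there are a finite $F\subset(\mathcal Q)_1$ and $\delta>0$ such that
\[
x\in(\mathcal M)_1,\quad\max_{u\in F}\|[x,u]\|_2\le\delta\quad\Longrightarrow\quad\|x-E_{\mathcal B}(x)\|_2\le\varepsilon .
\]
\end{lemma}

\begin{proof}
Suppose this fails for some $\varepsilon$. Take finite sets $F_1\subset F_2\subset\cdots$ with $\|\cdot\|_2$-dense union in $(\mathcal Q)_1$, and choose $x_n\in(\mathcal M)_1$ with $\|[x_n,u]\|_2\le1/n$ for $u\in F_n$ and $\|x_n-E_{\mathcal B}(x_n)\|_2>\varepsilon$. Then $(x_n)_n$ commutes with $\bigcup_nF_n$. Since $\|[x_n,c]\|_2\le2\|c\|_2$ for $c\in\mathcal Q$, it commutes with all of $\mathcal Q$. So $(x_n)_n\in\mathcal B^\omega$: there is a bounded sequence $b_n\in\mathcal B$ with $\lim_{n\to\omega}\|x_n-b_n\|_2=0$. But $\|x_n-E_{\mathcal B}(x_n)\|_2\le\|x_n-b_n\|_2$, a contradiction.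
\end{proof}

\subsection{Building extensions}

In Section \ref{sec:flip} the crossed product supplied the conjugating unitary $s$. For a general subalgebra we need to force two given copies of $\mathcal Q$ to become conjugate. This is done by amalgamated free products (Voiculescu, Popa). If $\mathcal A_1,\mathcal A_2$ are tracial and contain $\mathcal D$, with traces agreeing on $\mathcal D$, then $\mathcal A_1*_{\mathcal D}\mathcal A_2$ is a tracial von Neumann algebra generated by copies of $\mathcal A_1$ and $\mathcal A_2$ with common subalgebra $\mathcal D$, whose trace extends the given ones, and such that $E_{\mathcal D}(c_1c_2\cdots c_m)=0$ whenever the $c_l$ are taken alternately from $\mathcal A_1$ and $\mathcal A_2$ and $E_{\mathcal D}(c_l)=0$ for all $l$. It is separable if $\mathcal A_1$ and $\mathcal A_2$ are.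

\begin{lemma}\label{lem:ext}
\begin{enumerate}
\item[(i)] Every separable tracial von Neumann algebra $\mathcal S$ embeds trace-preservingly in a separable $\mathrm{II}_1$ factor.
\item[(ii)] If $\mathcal T$ is a separable tracial von Neumann algebra, $\mathcal Q\subset\mathcal T$ a subalgebra and $\theta:\mathcal Q\to\mathcal T$ a trace-preserving embedding, then there are a separable $\mathrm{II}_1$ factor $\mathcal N\supset\mathcal T$, whose trace extends that of $\mathcal T$, and $w\in\mathcal U(\mathcal N)$ with $wxw^*=\theta(x)$ for $x\in\mathcal Q$.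
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\Gamma=\mathbb F_2$. Let $\mathcal A=\mathcal S^{\bar\otimes\Gamma}$ be the infinite tensor product with respect to $\tau$, let $\sigma$ be the action of $\Gamma$ on $\mathcal A$ shifting the coordinates, and put $\mathcal N=\mathcal A\rtimes_\sigma\Gamma$, with canonical unitaries $u_g$. This is a separable tracial von Neumann algebra containing $\mathcal S$ as the coordinate at the identity $e\in\Gamma$, and it is infinite-dimensional as it contains $L(\Gamma)$. It remains to show that its center is trivial. Let $x=\sum_ga_gu_g$ be central, with $a_g\in\mathcal A$ and $\sum_g\|a_g\|_2^2=\|x\|_2^2$. From $u_hxu_h^*=x$ we get $a_{hgh^{-1}}=\sigma_h(a_g)$, so $\|a_g\|_2$ is constant on conjugacy classes. The conjugacy classes of $g\ne e$ in $\mathbb F_2$ are infinite, so $a_g=0$ for $g\neq e$, and $x=a_e$ is fixed by $\sigma$. The action is mixing: $\tau(\sigma_g(a)b)\to\tau(a)\tau(b)$ as $g\to\infty$, because equality holds for all but finitely many $g$ when $a,b$ depend on finitely many coordinates, and such elements are $\|\cdot\|_2$-dense.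 For $a=a_e-\tau(a_e)1$ this gives $\|a\|_2^2=\tau(\sigma_g(a)a^*)\to|\tau(a)|^2=0$. So $x$ is a scalar.

(ii) (Ueda's HNN construction.) If $w$ is to intertwine $\mathcal Q$ and $\theta(\mathcal Q)$, then it should come from the off-diagonal entries of a $2\times2$ matrix algebra in which the two corners are these copies of $\mathcal Q$. Accordingly embed $\mathcal D=\mathcal Q\oplus\mathcal Q$ into $M_2(\mathcal T)$ by $(x,y)\mapsto\mathrm{diag}(x,\theta(y))$ and into $M_2(\mathcal Q)$ by $(x,y)\mapsto\mathrm{diag}(x,y)$. Both embeddings induce the trace $\frac12(\tau(x)+\tau(y))$ on $\mathcal D$. So $\mathcal S=M_2(\mathcal T)*_{\mathcal D}M_2(\mathcal Q)$ is a separable tracial von Neumann algebra. Let $e_{ij}$ and $f_{ij}$ be the matrix units of $M_2(\mathcal T)$ and $M_2(\mathcal Q)$. Then $e_{11}=(1,0)=f_{11}$ and $e_{22}=(0,1)=f_{22}$ in $\mathcal D$. Put $w=e_{12}f_{21}\in e_{11}\mathcal Se_{11}$. Then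
\[
ww^*=e_{12}f_{22}e_{21}=e_{12}e_{22}e_{21}=e_{11},\qquad w^*w=f_{12}e_{22}f_{21}=f_{12}f_{22}f_{21}=f_{11}=e_{11},
\]
so $w$ is a unitary of $e_{11}\mathcal Se_{11}$. For $x\in\mathcal Q$, computing first in $M_2(\mathcal Q)$ and then in $M_2(\mathcal T)$,
\[
w\,(x,0)\,w^*=e_{12}\,f_{21}(x,0)f_{12}\,e_{21}=e_{12}\,(0,x)\,e_{21}=e_{12}\,\mathrm{diag}(0,\theta(x))\,e_{21}=\mathrm{diag}(\theta(x),0).
\]
With the identification $\mathcal T=e_{11}M_2(\mathcal T)e_{11}\subset e_{11}\mathcal Se_{11}$ this reads $wxw^*=\theta(x)$. Finally apply (i) to $e_{11}\mathcal Se_{11}$ with its normalized trace, which extends the trace of $\mathcal T$.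
\end{proof}

\subsection{Proof of Theorem \ref{thm:sub}}

\begin{proof}[Proof of (a): adjoin a free element commuting with $\mathcal Q$]
Clearly $\mathcal Q\subset\mathcal B'\cap\mathcal M$. Conversely, let $x\in\mathcal B'\cap\mathcal M$. Let $v$ be the Haar unitary generating $L(\mathbb Z)$, and let $\mathcal T=\mathcal M*_{\mathcal Q}(\mathcal Q\bar\otimes L(\mathbb Z))$. By Lemma \ref{lem:ext}(i), $\mathcal T$ lies in a separable $\mathrm{II}_1$ factor, which embeds in $\mathcal M^\omega$ by a map $\pi$ that is diagonal on $\mathcal M$. As $v$ commutes with $\mathcal Q$, we have $\pi(v)\in\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$. Since $x$ commutes with $\mathcal B$, it commutes with $\mathcal B^\omega$, so $\pi(x)=x$ commutes with $\pi(v)$; as $\pi$ is injective, $x$ commutes with $v$. So $y=x-E_{\mathcal Q}(x)$ commutes with $v$. Now $E_{\mathcal Q}(v)=\tau(v)1=0$ and $E_{\mathcal Q}(y)=0$, and likewise for the adjoints, so the alternating word $vyv^*y^*$ has trace zero: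
\[
0=\tau(vyv^*y^*)=\tau(yy^*)=\|y\|_2^2 .
\]
Hence $x=E_{\mathcal Q}(x)\in\mathcal Q$.
\end{proof}

\begin{proof}[Proof of (b): adjoin a conjugating unitary]
By Lemma \ref{lem:ext}(ii) with $\mathcal T=\mathcal M$ and the e.c. property, there are $w_n\in\mathcal U(\mathcal M)$ with $\lim_{n\to\omega}\|w_nxw_n^*-\theta(x)\|_2=0$ for all $x\in\mathcal Q$. So $\theta$ is approximately implemented. The $w_n$ need not converge. But if two of them, $w_m$ and $w_n$, implement $\theta$ well, then $w_m^*w_n$ almost commutes with $\mathcal Q$, hence is close to $\mathcal B$; and corrections by unitaries of $\mathcal B$ do not change the action on $\mathcal Q$.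

Let $\varepsilon_j=2^{-j}$, and let $F_j,\delta_j$ be given by Lemma \ref{lem:finite} for $\varepsilon_j$. Enlarging $F_j$ and shrinking $\delta_j$ preserves the conclusion of that lemma, so we may assume that $F_1\subset F_2\subset\cdots$ has $\|\cdot\|_2$-dense union in $(\mathcal Q)_1$ and that $\delta_j\downarrow0$. Pick $W_j$ among the $w_n$ with $\|W_juW_j^*-\theta(u)\|_2\le\delta_j/2$ for $u\in F_j$. Fix $j$ and put $U=W_j^*W_{j+1}$. For $u\in F_j\subset F_{j+1}$,
\[
\|[U,u]\|_2=\|W_{j+1}uW_{j+1}^*-W_juW_j^*\|_2\le\tfrac{\delta_{j+1}}2+\tfrac{\delta_j}2\le\delta_j .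
\]
By Lemma \ref{lem:finite}, $b=E_{\mathcal B}(U)$ satisfies $\|U-b\|_2\le\varepsilon_j$. Write $b=v_j|b|$ with $v_j\in\mathcal U(\mathcal B)$, which is possible since $\mathcal B$ is finite. As $|t-1|\le|t^2-1|$ for $t\ge0$, and as $U^*U=1$ and $\|b\|\le1$,
\[
\|b-v_j\|_2=\big\||b|-1\big\|_2\le\|b^*b-1\|_2=\|b^*(b-U)+(b-U)^*U\|_2\le2\varepsilon_j .
\]
Hence $\|W_{j+1}v_j^*-W_j\|_2=\|U-v_j\|_2\le3\varepsilon_j$.

Put $W_j'=W_j(v_1\cdots v_{j-1})^*$. Since $W'_{j+1}=W_{j+1}v_j^*(v_1\cdots v_{j-1})^*$, we have $\|W_{j+1}'-W_j'\|_2\le3\cdot2^{-j}$. So $(W_j')$ is a $\|\cdot\|_2$-Cauchy sequence of unitaries. Its limit $W$ lies in $(\mathcal M)_1$, which is $\|\cdot\|_2$-complete, and is a unitary because adjoints and products of bounded sequences are $\|\cdot\|_2$-continuous. As the $v_i\in\mathcal B$ commute with $\mathcal Q$, $W_j'xW_j'^*=W_jxW_j^*$ for $x\in\mathcal Q$. If $u\in F_i$, then $\|W_juW_j^*-\theta(u)\|_2\le\delta_j/2$ for all $j\ge i$; letting $j\to\infty$ gives $WuW^*=\theta(u)$. By density this holds on $(\mathcal Q)_1$, hence on $\mathcal Q$.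
\end{proof}

\begin{proof}[Proof of (c): adjoin a commuting copy of $\mathcal Q$ conjugate to $\mathcal Q$]
Let $\mathcal T=\mathcal M\bar\otimes\mathcal Q\supset\mathcal M\otimes1=\mathcal M$ and $\theta(x)=1\otimes x$ for $x\in\mathcal Q$. Lemma \ref{lem:ext}(ii), for $\mathcal Q\subset\mathcal M\subset\mathcal T$, gives a separable $\mathrm{II}_1$ factor $\mathcal N\supset\mathcal T$ and $s\in\mathcal U(\mathcal N)$ with $sxs^*=1\otimes x$, which commutes with $\mathcal Q\subset\mathcal M$. Embed $\mathcal N$ in $\mathcal M^\omega$ so that the embedding is diagonal on $\mathcal M$ and $s\mapsto(w_n)_n$ with $w_n\in\mathcal U(\mathcal M)$. Then for $x\in\mathcal Q$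
\begin{equation}\label{eq:copy}
(w_nxw_n^*)_n\in\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega .
\end{equation}
From here we follow the second half of the proof of Theorem \ref{thm:quant}. Given $\varepsilon>0$, take $F,\delta$ from Lemma \ref{lem:finite}. By \eqref{eq:copy} we may fix $n$ with $\|w_nuw_n^*-E_{\mathcal B}(w_nuw_n^*)\|_2\le\delta/2$ for all $u\in F$. Every $y\in(\mathcal Q)_1$ commutes with $\mathcal B$, so for $u\in F$
\[
\|[w_n^*yw_n,u]\|_2=\|[y,w_nuw_n^*]\|_2=\|[y,w_nuw_n^*-E_{\mathcal B}(w_nuw_n^*)]\|_2\le2\cdot\tfrac\delta2=\delta .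
\]
By Lemma \ref{lem:finite}, $\|w_n^*yw_n-E_{\mathcal B}(w_n^*yw_n)\|_2\le\varepsilon$ for all $y\in(\mathcal Q)_1$. So $w=w_n^*$ is as required.

For the last assertion take $\varepsilon=\frac12$. For all $y\in\mathcal U(\mathcal Q)$,
\[
\|E_{\mathcal B}(wyw^*)\|_2^2=1-\|wyw^*-E_{\mathcal B}(wyw^*)\|_2^2\ge\tfrac34 ,
\]
so no sequence $y_j\in\mathcal U(\mathcal Q)$ has $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for $a=w$, $b=w^*$. By Popa's criterion this means $\mathcal Q\prec_{\mathcal M}\mathcal B$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Connes}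
A. Connes, \emph{Classification of injective factors}, Ann. of Math. \textbf{104} (1976).

\bibitem{ConnesJones}
Connes and Jones, \emph{Property T for von Neumann algebras}, 1985.

\bibitem{McDuff}
McDuff, \emph{Central sequences and the hyperfinite factor}, 1970.

\bibitem{Problem}
\emph{Wreath-Like Product Groups And Rigidity Aspects Of Their Von Neumann Algebras}, \url{https://my.vanderbilt.edu/ncgoa23/files/2023/01/chifan_NCGOA23.pdf}.

\end{thebibliography}

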